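# Polyharmonic remainders and divisors of degree larger than $2k$

## 1. A divisor of degree $2k+1$

**Theorem 1.** Let $n=2$, $z=x_1+ix_2$, let $\sigma\ge 2$ be an integer, $\rho=3\sigma$, $\kappa\in\mathbb C\setminus\{0\}$, $\gamma=\kappa/\bar\kappa$ and $\mu\in\mathbb C$. Assume that $\nu:=\bar\mu\gamma-\gamma^\sigma\mu\ne 0$, and assume that either $\sigma\ge 3$ or $\gamma$ is not a root of unity. Put
$$\psi=\operatorname{Im}(\kappa z^3)\cdot\bigl|z^\rho+\mu z^3-\bar z\bigr|^2,\qquad k=\rho+1 .$$
Then $\psi$ is a real polynomial of degree $2\rho+3=2k+1$, and every $f\in\mathbb R[x_1,x_2]$ can be written $f=\psi q+h$ with $q,h\in\mathbb R[x_1,x_2]$ and $\Delta^kh=0$.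

Let us unpack this. Here $\Delta=\partial_1^2+\dots+\partial_n^2$ is the Laplacian on $\mathbb R^n$ and $\Delta^k$ its $k$-th iterate. A function $h$ on an open set, differentiable up to order $2k$, with $\Delta^kh=0$ is called *polyharmonic of order $k$*. For example, $x_1^2+x_2^2$ is polyharmonic of order $2$, since $\Delta(x_1^2+x_2^2)=4$ and $\Delta 4=0$, but it is not harmonic. The theorem is about division with remainder. We divide $f$ by a fixed polynomial $\psi$, and the remainder is not required to have small degree but to be killed by $\Delta^k$.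

**Definition.** Let $k\ge1$ and $\psi\in\mathbb R[x_1,\dots,x_n]$. The pair $(\psi,k)$ is *good* (in $n$ variables) if every $f\in\mathbb R[x_1,\dots,x_n]$ can be written $f=\psi q+h$ with $q,h\in\mathbb R[x_1,\dots,x_n]$ and $\Delta^kh=0$.

The problem comes from the paper "The Khavinson-Shapiro conjecture and polynomial decompositions". A result quoted there says that if $\deg\psi=2k$ and the leading homogeneous part of $\psi$ is non-negative, then $(\psi,k)$ is good and the decomposition is even unique. The conjecture goes in the other direction.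

**Conjecture.** If $(\psi,k)$ is good, then $\deg\psi\le 2k$.

Theorem 1 disproves it. Here are two concrete choices of the parameters.

- (a) $\sigma=3$, $\kappa=1$, $\mu=i$. Then $\gamma=1$, $\nu=-i-i=-2i\neq0$, $k=10$, and $\psi=(3x^2y-y^3)\,\bigl|z^9+iz^3-\bar z\bigr|^2$ with $z=x+iy$ has degree $21>20$.
- (b) $\sigma=2$, $\kappa=2+i$, $\mu=1$. Then $\gamma=\frac{2+i}{2-i}$, $k=7$, $\deg\psi=15>14$. If $\gamma^m=1$ with $m\ge1$, then $(2+i)^m=(2-i)^m$. This contradicts unique factorization in $\mathbb Z[i]$, because $2\pm i$ are primes (norm $5$) and are not associates: their quotient $\frac{3+4i}5$ is not in $\mathbb Z[i]$. So $\gamma$ is not a root of unity, and $\nu=\gamma-\gamma^2\ne0$.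

Two more theorems say how badly the conjecture fails, and where it survives.

**Theorem 2.** For all $n\ge2$ and $k\ge7$ there is a good $(\psi,k)$ in $n$ variables with $\deg\psi=2k+\lfloor k/7\rfloor$. So the conjecture fails for every $n\ge 2$ and every $k\ge 7$, and $\deg\psi-2k$ can be arbitrarily large.

**Theorem 3.**

- (A) If $n=1$ and $(\psi,k)$ is good, then $\deg\psi\le2k$.
- (B) Let $n\ge2$, $d=\deg\psi>2k$, and let $\psi_d$ be the leading form of $\psi$. If there is a homogeneous $a\ne0$ of degree $\le d-2k$ with $a\psi_d\ge0$ on $\mathbb R^n$, then $(\psi,k)$ is not good. In particular, if $\psi_d$ has a non-negative homogeneous factor of degree $\ge2k$, then $(\psi,k)$ is not good. The bound $2k$ is sharp: in Theorem 1, $\psi_d=\operatorname{Im}(\kappa z^3)|z|^{2\rho}$ has the non-negative factor $|z|^{2\rho}$ of degree $2k-2$.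
- (C) If $n=2$, $k=1$ and $(\psi,1)$ is good, then $\deg\psi\le2$.

On sharpness: a non-negative form $\omega\neq 0$ of degree $r$ satisfies $\omega(-x)=(-1)^r\omega(x)$, so $r$ is even, and $2k-2$ is the largest even number below $2k$. These notes do not settle individually the cases $n=2$, $2\le k\le6$ and $n\ge3$, $1\le k\le6$.

## 2. Goodness as surjectivity, and the coordinates $z,\bar z$

Goodness is a statement about one linear operator.

**Lemma 4.** $\Delta^k$ maps $\mathbb R[x_1,\dots,x_n]$ onto itself. The pair $(\psi,k)$ is good if and only if $T_\psi: q\mapsto\Delta^k(\psi q)$ is onto $\mathbb R[x_1,\dots,x_n]$.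

*Proof.* For the first claim it suffices that $\Delta$ is onto. Let $u$ have degree $D$ in $y=(x_2,\dots,x_n)$. Integrating twice in $x_1$ gives $v$ of $y$-degree $\le D$ with $\partial_1^2v=u$. Then $u-\Delta v=-\Delta_yv$ has $y$-degree $\le D-2$, and induction on $D$ finishes.

If $(\psi,k)$ is good and $u$ is given, choose $f$ with $\Delta^kf=u$ and write $f=\psi q+h$. Then $T_\psi q=u$. Conversely, if $T_\psi$ is onto and $f$ is given, choose $q$ with $\Delta^k(\psi q)=\Delta^kf$ and put $h=f-\psi q$. $\blacksquare$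

For $n=2$ put $z=x_1+ix_2$ and $w=\bar z=x_1-ix_2$. Then $\mathbb C[x_1,x_2]=\mathbb C[z,w]$ and $\Delta=4\partial_z\partial_w$. So $\Delta^k(z^aw^b)$ is a non-zero multiple of $z^{a-k}w^{b-k}$ if $a,b\ge k$, and is $0$ otherwise. Hence the kernel of $\Delta^k$ on $\mathbb C[z,w]$ is
$$M_k:=\operatorname{span}\{z^aw^b:\ \min(a,b)<k\}.$$
For instance $M_1=\mathbb C[z]+\mathbb C[w]$. A polynomial lies in $M_k$ as soon as its $z$-degree or its $w$-degree is less than $k$.

**Lemma 5.** Let $n=2$ and let $\psi$ be real. Then $(\psi,k)$ is good if and only if $\mathbb C[z,w]=\psi\,\mathbb C[z,w]+M_k$.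

*Proof.* Suppose the complex identity holds and $f$ is real, $f=\psi q+h$ with complex $q,h$ and $h\in M_k$. Taking real parts of the coefficients (as polynomials in $x_1,x_2$) gives $f=\psi\operatorname{Re}q+\operatorname{Re}h$ with $\Delta^k\operatorname{Re}h=0$. Conversely, if $(\psi,k)$ is good, decompose the real and imaginary parts of a complex $f$. $\blacksquare$

Some cases by hand, all with $n=2$. First, $\psi=zw-1=x_1^2+x_2^2-1$ with $k=1$ is good: for $a\ge b$ we have $z^aw^b=z^{a-b}+z^{a-b}\bigl((zw)^b-1\bigr)$, the second term is divisible by $zw-1$, and the case $a<b$ is symmetric. Next, $\psi=(zw)^k$ is good for $k$, because a monomial either lies in $M_k$ or is divisible by $(zw)^k$. So degree $2k$ does occur. But degree $2k$ is not enough: $\psi=x_1x_2$ with $k=1$ is not good. Indeed $T_\psi$ preserves degrees of forms and $T_\psi(1)=\Delta(x_1x_2)=0$, so the constant $1$ is not in the image.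

Finally, a *homogeneous* $\psi$ of degree $d>2k$ is never good when $n\ge2$: then $T_\psi$ maps forms of degree $N$ to forms of degree $N+d-2k$, a space of strictly larger dimension, so it is not onto. Any counterexample therefore needs lower-order terms.

## 3. Counting dimensions: the proof of (A) and (B), and the kernel that stops it

**Proof of Theorem 3(A).** The purpose is to see the conjecture hold for dimension reasons. For $n=1$ we have $\Delta^k=d^{2k}/dx^{2k}$. If $\psi=0$ were good, every polynomial would have degree $<2k$, so $\psi\ne0$. The space $\mathbb R[x]/(\psi)$ has dimension $\deg\psi$, and goodness says that it is spanned by the images of the polynomials of degree $<2k$. So $\deg\psi\le2k$. $\blacksquare$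

For $n\ge2$ the natural attempt to prove the conjecture is to count again. Let $d=\deg\psi>2k$. Then $T_\psi$ maps polynomials of degree $\le N$ to polynomials of degree $\le N+d-2k$, a larger space. This alone does not contradict surjectivity, since polynomials of high degree may have images of low degree. It does give a contradiction if the leading part $q\mapsto\Delta^k(\psi_dq)$ is injective, and (B) is a case in which one can prove injectivity.

We recall two textbook facts for $n\ge2$. Every homogeneous polynomial of degree $M$ is uniquely $\sum_{0\le i\le M/2}|x|^{2i}h_{M-2i}$ with $h_j$ harmonic and homogeneous of degree $j$. And harmonic forms of different degrees are orthogonal in $L^2$ of the unit sphere $S$. Since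
$$\Delta(|x|^{2i}h_j)=2i(2i+2j+n-2)|x|^{2i-2}h_j,$$
where the constant is non-zero for $i\ge1$, applying $\Delta^k$ kills exactly the terms with $i<k$ and leaves non-zero multiples of $|x|^{2i-2k}h_{M-2i}$ for $i\ge k$. By uniqueness, a form of degree $M$ killed by $\Delta^k$ is $\sum_{i<k}|x|^{2i}h_{M-2i}$ (the Almansi decomposition). Also, a polynomial of degree $<j$ restricts to $S$ as a sum of harmonic forms of degrees $<j$, so it is orthogonal to $h_j$ on $S$.

**Proof of Theorem 3(B).**

**Step 1: the leading part is injective.** Let $q\ne0$ be homogeneous of degree $N$ and suppose $\Delta^k(\psi_dq)=0$. By Almansi, $\psi_dq=\sum_{i<k}|x|^{2i}h_{N+d-2i}$. So on $S$ the function $\psi_dq$ is orthogonal to all polynomials of degree $<N+d-2k+2$. The polynomial $aq$ has degree $\le N+d-2k$. Hence $\int_Sa\psi_dq^2=0$. The integrand is non-negative, so it vanishes on $S$, and by homogeneity $a\psi_dq^2=0$ as a polynomial. This contradicts $a,\psi_d,q\ne0$.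

**Step 2: the count.** This step turns injectivity into a contradiction. For $q\ne0$ of degree $N$ with leading form $q_N$, the form of degree $N+d-2k$ in $T_\psi q$ is $\Delta^k(\psi_dq_N)\ne0$. So $\deg T_\psi q=\deg q+d-2k$ for all $q\ne0$. If $(\psi,k)$ were good, $T_\psi$ would be onto by Lemma 4. It would then map the polynomials of degree $\le N$ bijectively onto those of degree $\le N+d-2k$. The second space has larger dimension because $d>2k$, a contradiction.

**Step 3: the special case.** If $\psi_d=\omega a$ with $\omega\ge0$ homogeneous and $\deg\omega\ge2k$, then $a\psi_d=\omega a^2\ge0$ and $\deg a\le d-2k$, so the first statement applies. $\blacksquare$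

Here is where this approach stops. Take $n=2$, $k=\rho+1$ and the leading form $\psi_d=\operatorname{Im}(\kappa z^3)(zw)^\rho$, of degree $2k+1$. Up to a constant, $\operatorname{Im}(\kappa z^3)$ is $\ell=w^3-\gamma z^3$. A form $q$ of degree $N$ is in the kernel of the leading part if and only if $(zw)^\rho\ell q\in M_{\rho+1}$, that is, $\ell q\in M_1$, that is, $\ell q=\alpha z^{N+3}+\beta w^{N+3}$. Such a combination is divisible by $\ell$ exactly when $\alpha+\beta\zeta^{N+3}=0$ for all three cube roots $\zeta$ of $\gamma$. If $3\nmid N$ this forces $\alpha=\beta=0$. If $3\mid N$ there is a one-dimensional space of solutions. So the leading part has a kernel in infinitely many degrees, the degree formula of Step 2 fails, and the lower-order terms of $\psi$ decide. We now choose them.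

## 4. The factor $|p(z)-\bar z|^2$ and its multipliers into $M_{\rho+1}$

We begin the proof of Theorem 1. Put
$$p(z)=z^\rho+\mu z^3,\quad \tilde p(w)=w^\rho+\bar\mu w^3,\quad g=(p(z)-w)(\tilde p(w)-z)=|p(z)-\bar z|^2,\quad \ell=w^3-\gamma z^3 .$$
Since $\operatorname{Im}(\kappa z^3)=\frac{1}{2i}(\kappa z^3-\bar\kappa w^3)=-\frac{\bar\kappa}{2i}\,\ell$, we have $\psi=\text{const}\cdot\ell g$ with a non-zero constant. The leading form of $g$ will be seen to be $(zw)^\rho$, so $\deg\psi=2\rho+3=2k+1$. Clearly $\psi$ is real. Note $|\gamma|=1$, and put $\theta=\gamma^\sigma$, so $|\theta|=1$. By Lemma 5 we must show $\mathbb C[z,w]=\ell g\,\mathbb C[z,w]+M_{\rho+1}$.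

The plan is this. The factor $g$ alone is good for order $\rho$. We allow one more order, $k=\rho+1$, and ask whether this extra room pays for the extra factor $\ell$. Since $\deg(\ell g)=2k-2+\deg\ell$, a factor of degree $3$ is the first one that exceeds $2k$.

**Step 1: division by $g$ with remainder in $M_\rho$.** This step shows $\mathbb C[z,w]=g\,\mathbb C[z,w]+M_\rho$. Expanding,
$$g=p(z)\tilde p(w)-zp(z)-w\tilde p(w)+zw=z^\rho w^\rho+(\text{terms of degree}\le\rho+3),$$
and $\rho+3<2\rho$ because $\rho\ge6$. If $a,b\ge\rho$, then $z^aw^b-g\,z^{a-\rho}w^{b-\rho}$ has degree $<a+b$. Monomials with $\min(a,b)<\rho$ lie in $M_\rho$. Induct on the degree.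

**Step 2: multipliers that $g$ carries into $M_{\rho+1}$.** This step produces many elements of
$$N:=\{q\in\mathbb C[z,w]:\ gq\in M_{\rho+1}\}.$$
For $0\le j<\rho$ and $i\ge0$ let
$$E_{j,i}=z^j\,\frac{p(z)^{i+1}-w^{i+1}}{p(z)-w}=z^j\sum_{r=0}^ip(z)^{i-r}w^r,\qquad E'_{j,i}=w^j\,\frac{\tilde p(w)^{i+1}-z^{i+1}}{\tilde p(w)-z}.$$
The factor $p(z)-w$ of $g$ cancels the denominator of $E_{j,i}$, so
$$gE_{j,i}=\tilde p(w)z^jp(z)^{i+1}-\tilde p(w)z^jw^{i+1}-z^{j+1}p(z)^{i+1}+z^{j+1}w^{i+1}.$$
The four terms have, respectively, $w$-degree $\le\rho$; $z$-degree $\le\rho-1$; $w$-degree $0$; $z$-degree $\le\rho$. Each lies in $M_{\rho+1}$, so $E_{j,i}\in N$. Exchanging the roles of $z$ and $w$ gives $E'_{j,i}\in N$.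

It is convenient to have these elements in bundles. The polynomials $z^jp(z)^i$ with $0\le j<\rho$, $i\ge0$ have degrees $j+\rho i$, each natural number exactly once, so they form a basis of $\mathbb C[z]$. For $u=\sum u_{ji}z^jp(z)^i\in\mathbb C[z]$ put
$$u^\flat=\sum u_{ji}z^jw^i,\qquad Y_u:=\frac{u-u^\flat}{p(z)-w}=\sum_{i\ge1}u_{ji}E_{j,i-1}\in N .$$
Similarly, for $v=\sum v_{ji}w^j\tilde p(w)^i\in\mathbb C[w]$ put $v^\sharp=\sum v_{ji}w^jz^i$ and $Y'_v=(v-v^\sharp)/(\tilde p(w)-z)\in N$. For example, with $\rho=6$ and $u=z^7=z\,p(z)-\mu z^4$ we get $u^\flat=zw-\mu z^4$ and $Y_u=z=E_{1,0}$.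

**Step 3: reduction to $N+(\ell)=\mathbb C[z,w]$.** This step removes $g$ from the problem. Suppose $N+(\ell)=\mathbb C[z,w]$. Given $f$, Step 1 gives $f=gq_0+h_0$ with $h_0\in M_\rho\subset M_{\rho+1}$. Write $q_0=q_1+\ell q_2$ with $q_1\in N$. Then $f=\ell g\,q_2+(gq_1+h_0)$, and the bracket is in $M_{\rho+1}=M_k$. This is what we want.

So let $R=\mathbb C[z,w]/(\ell)$, a graded ring with pieces $R_m$, let $R_{<m}$ be the sum of the pieces of degree $<m$, and let $\mathcal I\subset R$ be the image of $N$. It is a linear subspace. Since $\ell$ is monic in $w$ of degree $3$, for $m\ge2$ the piece $R_m$ has the basis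
$$z^m,\qquad e_1=wz^{m-1},\qquad e_2=w^2z^{m-2},$$
while $R_0=\mathbb C$ and $R_1=\mathbb Cz+\mathbb Cw$. We shall prove
$$R_m\subset\mathcal I+R_{<m}\qquad(m\ge0).\tag{1}$$
By induction on the degree, (1) gives $\mathcal I=R$, that is, $N+(\ell)=\mathbb C[z,w]$. Call an element of $R_m$ *available* if it lies in $\mathcal I+R_{<m}$. Available elements of $R_m$ form a subspace.

**Step 4: $z^m$ and $w^m$ are available.** This step collects what the leading terms of $N$ give at once. If $m=\rho i+j$ with $0\le j<\rho$, then in $E_{j,i}=z^j\sum_rp(z)^{i-r}w^r$ the term with index $r$ has degree $j+\rho(i-r)+r$, which is largest for $r=0$. So $E_{j,i}=z^m+(\text{lower degree})$, and likewise $E'_{j,i}=w^m+(\text{lower degree})$. Hence $z^m$ and $w^m$ are available, and (1) holds for $m=0$ and $m=1$.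

Can we go on in this way? No, and it is worth seeing why. If $q\in N$ has leading form $q_m$, then $(zw)^\rho q_m$ is the leading form of $gq$ and lies in $M_{\rho+1}$, so $q_m\in\mathbb Cz^m+\mathbb Cw^m$. Therefore the $E_{j,i}$ and $E'_{j,i}$ span $N$, and the elements of $N$ of degree $\le m$ form a space of dimension $2m+1$. But $R_0+\dots+R_m$ has dimension $1+2+3(m-1)=3m$ for $m\ge1$. So for $m\ge2$ elements of $N$ of degree $\le m$ cannot fill $R_0+\dots+R_m$. We need elements of $N$ of much larger degree whose top parts cancel *modulo $\ell$*. With $g=(zw)^\rho$ in place of our $g$ we would have $N=M_1$ exactly, with nothing below the leading terms, and no such cancellation could help. This is why $g$ has lower-order terms.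

## 5. Cancellation modulo $w^3-\gamma z^3$

In $R$ the two polynomial rings $\mathbb C[z]$ and $\mathbb C[w]$ meet: with $t:=z^3$ we have $w^3=\gamma t$, so $t$ is a polynomial in $z$ and also a polynomial in $w$. We look for $u\in\mathbb C[z]$ and $v\in\mathbb C[w]$ such that $Y_u+Y'_v$ collapses in $R$.

**Step 5: the elements $\tau_F\in\mathcal I$.** This step constructs, for every $F\in\mathbb C[t]$, an element of $\mathcal I$ given by a formula in which the large terms have already cancelled. Let
$$P(t)=t^\sigma+\mu t,\qquad A(t)=\theta t^\sigma+\bar\mu\gamma t .$$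
In $R$ we have $p(z)=P(t)$ and $\tilde p(w)=(\gamma t)^\sigma+\bar\mu\gamma t=A(t)$. Also
$$A=\theta P+\nu t .\tag{2}$$

*What we aim for.* In $R$,
$$(P-w)(A-z)(Y_u+Y'_v)=(A-z)(u-u^\flat)+(P-w)(v-v^\sharp).\tag{3}$$
First we want $(A-z)u+(P-w)v=0$ in $R$. Now $A-z$ has a multiple in $\mathbb C[t]$, and so has $P-w$:
$$(A-z)(A^2+Az+z^2)=A^3-t,\qquad(P-w)(P^2+Pw+w^2)=P^3-\gamma t\qquad\text{in }R.$$
This suggests, for $F\in\mathbb C[t]$, the choice
$$u=F\,(P^3-\gamma t)(A^2+Az+z^2)\ \ (t=z^3),\qquad v=-F\,(A^3-t)(P^2+Pw+w^2)\ \ (t=w^3/\gamma),$$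
which are honest elements of $\mathbb C[z]$ and $\mathbb C[w]$. Then in $R$
$$(A-z)u+(P-w)v=F(P^3-\gamma t)(A^3-t)-F(A^3-t)(P^3-\gamma t)=0.\tag{4}$$
It remains to understand $u^\flat$ and $v^\sharp$.

*The operations $\flat$ and $\sharp$ in terms of $t$.* For $f\in\mathbb C[t]$ write uniquely
$$f=\sum_{r<\sigma,\,i}f_{ri}t^rP^i=\sum_{r<\sigma,\,i}f'_{ri}t^rA^i$$
(the degrees $r+\sigma i$ take each natural number once) and put
$$\beta(f)=\sum f_{ri}t^rw^i,\quad\varphi(f)=\sum_if_{\sigma-1,i}w^i\in\mathbb C[w],\quad\beta'(f)=\sum f'_{ri}t^rz^i,\quad\chi(f)=\sum_if'_{\sigma-1,i}z^i\in\mathbb C[z].$$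
Here $\beta(f)\in\mathbb C[t,w]$ and $\beta'(f)\in\mathbb C[t,z]$, with $t$ an independent variable for the moment. So $\varphi(f)$ is the coefficient of $t^{\sigma-1}$ in $\beta(f)$, and $\chi(f)$ is the coefficient of $t^{\sigma-1}$ in $\beta'(f)$. For example, if $\sigma=2$, then $t^2=P-\mu t$, so $\beta(t^2)=w-\mu t$ and $\varphi(t^2)=-\mu$.

Since $P-w$ is monic in $t$ of degree $\sigma$, $\beta(f)$ is the unique polynomial of $t$-degree $<\sigma$ congruent to $f$ modulo $P-w$. Clearly $\beta(Pf)=w\beta(f)$. The polynomial $t\beta(f)$ is congruent to $tf$, but it may contain $\varphi(f)t^\sigma$. Subtracting $\varphi(f)(P-w)$ removes this term. The same works for $A$, whose leading coefficient is $\theta$. So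
$$\beta(Pf)=w\beta(f),\qquad\beta(tf)=t\beta(f)-\varphi(f)(P-w),\tag{5}$$
$$\beta'(Af)=z\beta'(f),\qquad\beta'(tf)=t\beta'(f)-\theta^{-1}\chi(f)(A-z).\tag{6}$$
Taking coefficients of $t^{\sigma-1}$ in the first identities, $\varphi(Pf)=w\varphi(f)$ and $\chi(Af)=z\chi(f)$.

Now let $e\in\{0,1,2\}$. Since $P(z^3)=p(z)$, we have $z^ef(z^3)=\sum f_{ri}z^{e+3r}p(z)^i$, and $e+3r\le2+3(\sigma-1)=\rho-1$. So this is the expansion used to define $\flat$, and
$$\bigl(z^ef(z^3)\bigr)^\flat=z^e\,\beta(f)\big|_{t=z^3},\qquad\bigl(w^ef(w^3/\gamma)\bigr)^\sharp=w^e\,\beta'(f)\big|_{t=w^3/\gamma}.\tag{7}$$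
The second identity follows in the same way from $A(w^3/\gamma)=w^\rho+\bar\mu w^3=\tilde p(w)$. In $R$ both substitutions are $t=z^3=w^3/\gamma$.

*Computing $u^\flat$ and $v^\sharp$ in $R$.* By (5), (6) and the relations $w^3=\gamma t$, $z^3=t$ in $R$,
$$\beta\bigl((P^3-\gamma t)f\bigr)=w^3\beta(f)-\gamma t\beta(f)+\gamma\varphi(f)(P-w)=\gamma\varphi(f)(P-w),$$
$$\beta'\bigl((A^3-t)f\bigr)=z^3\beta'(f)-t\beta'(f)+\theta^{-1}\chi(f)(A-z)=\theta^{-1}\chi(f)(A-z).$$
This is the point of the construction: the factor $P^3-\gamma t$ in $u$ turns into $w^3-\gamma t=0$, up to a multiple of $P-w$. Apply the first formula with $f=FA^2,FA,F$ and the second with $f=FP^2,FP,F$, using (7) with $e=0,1,2$. In $R$ we get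
$$u^\flat=\gamma(P-w)\bigl[\varphi(FA^2)+z\varphi(FA)+z^2\varphi(F)\bigr],\qquad v^\sharp=-\theta^{-1}(A-z)\bigl[\chi(FP^2)+w\chi(FP)+w^2\chi(F)\bigr].$$

*Conclusion of Step 5.* By (3) and (4),
$$(P-w)(A-z)(Y_u+Y'_v)=-(A-z)u^\flat-(P-w)v^\sharp=(P-w)(A-z)\,\tau_F,$$
$$\tau_F:=\theta^{-1}\bigl[\chi(FP^2)+w\chi(FP)+w^2\chi(F)\bigr]-\gamma\bigl[\varphi(FA^2)+z\varphi(FA)+z^2\varphi(F)\bigr].\tag{8}$$
We may cancel $(P-w)(A-z)$. Indeed $\ell$ is the product of the three distinct factors $w-\zeta z$, $\zeta^3=\gamma$, so $R$ embeds in $\bigoplus_{\zeta^3=\gamma}\mathbb C[z]$ by $w\mapsto\zeta z$. In each component $P-w$ and $A-z$ become polynomials in $z$ of degree $\rho\geq 6$, hence non-zero. So $(P-w)(A-z)$ is not a zero divisor in $R$, and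
$$\tau_F=Y_u+Y'_v\in\mathcal I .$$

To see the size of the collapse, take $\sigma=2$ and $F=P$. Then $u$ has degree $12$ in $t$, so degree $36$ in $z$, and $Y_u$ has degree $36-6=30$. The same holds for $v$ and $Y'_v$. But (8) gives an element of degree at most $2$. We compute it by hand. Using $t^2=P-\mu t$ and (2),
$$FA^2=\theta^2P^3+2\theta\nu\,tP^2+\nu^2t^2P,\qquad\varphi(FA^2)=2\theta\nu w^2-\nu^2\mu w,\quad\varphi(FA)=\nu w,\quad\varphi(F)=0.$$
Using $P=\theta^{-1}(A-\nu t)$ and $t^2=\theta^{-1}(A-\bar\mu\gamma t)$,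
$$\chi(P)=-\theta^{-1}\nu,\qquad\chi(P^2)=-2\theta^{-2}\nu z+\text{const},\qquad\chi(P^3)=-3\theta^{-3}\nu z^2+(\text{degree}\le1).$$
So the part of degree $2$ of $\tau_P$ is
$$-\nu\bigl[3\theta^{-4}z^2+(\gamma+2\theta^{-3})zw+(\theta^{-2}+2\gamma\theta)w^2\bigr].$$
As $z^2,w^2$ are available and $|\gamma+2\theta^{-3}|\ge1$, the element $zw$ is available. So (1) holds for $m=2$. The general case repeats this computation.

## 6. The top-degree parts of $\tau_F$

**Step 6: leading terms for $F=t^{\sigma-1-l}P^i$.** This step finds the part of $\tau_F$ that matters in degree $m$, for a family of $F$. Fix $m\ge2$, let $l\in\{0,1,2\}$ with $l\le\sigma-1$, let $i=m-2+l$ (so $i\ge l$), and take $F=t^{\sigma-1-l}P^i$.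

*Preparation.* The polynomials $t^rP^{i'}$, $r<\sigma$, have pairwise distinct degrees $r+\sigma i'$, so $t^x$ involves only those with $r+\sigma i'\le x$. The same holds with $A$. Since $\varphi$ and $\chi$ pick out $r=\sigma-1$,
$$\varphi(t^x)=\chi(t^x)=0\ (x<\sigma-1),\qquad\varphi(t^{\sigma-1})=\chi(t^{\sigma-1})=1,\qquad\deg\varphi(t^x),\ \deg\chi(t^x)\le\tfrac{x-\sigma+1}{\sigma}\ (x\ge\sigma-1).$$

*The $\varphi$-part.* By (2), $A^2=\theta^2P^2+2\theta\nu tP+\nu^2t^2$, so $\varphi(FA^2)$ is a combination of $w^{i+2-h}\varphi(t^{\sigma-1-l+h})$ for $h=0,1,2$. This vanishes for $h<l$. For $h\ge l$ it has degree $\le i+2-h+(h-l)/\sigma\le i+2-l=m$. So $\varphi(FA^2)\in\mathbb C[w]$ has degree $\le m$, hence lies in $\mathbb Cw^m+R_{<m}$. Next,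
$$\varphi(FA)=\theta w^{i+1}\varphi(t^{\sigma-1-l})+\nu w^i\varphi(t^{\sigma-l}).$$
For $l=0$ this is $\theta w^{i+1}+(\text{degree}\le i)$, because $\deg\varphi(t^\sigma)\le1/\sigma<1$. For $l=1$ it is $\nu w^i$, and for $l=2$ it is $0$. Finally $\varphi(F)=w^i\varphi(t^{\sigma-1-l})$ is $w^i$ if $l=0$ and $0$ otherwise. So, modulo $\mathbb Cw^m+R_{<m}$, the $\varphi$-part $-\gamma[\varphi(FA^2)+z\varphi(FA)+z^2\varphi(F)]$ equals
$$l=0:\ -\gamma(\theta zw^{m-1}+z^2w^{m-2});\qquad l=1:\ -\gamma\nu zw^{m-1};\qquad l=2:\ 0 .$$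

*The $\chi$-part.* Let $j\ge l$. Since $P=\theta^{-1}(A-\nu t)$,
$$\chi(t^{\sigma-1-l}P^j)=\theta^{-j}\sum_h\binom jh(-\nu)^hz^{j-h}\chi(t^{\sigma-1-l+h}).$$
Terms with $h<l$ vanish. Terms with $h>l$ have degree $\le j-h+(h-l)/\sigma<j-l$. So
$$\chi(t^{\sigma-1-l}P^j)=\theta^{-j}(-\nu)^l\binom jlz^{j-l}+(\text{lower degree}).$$
Use this with $j=i+2,\ i+1,\ i$. Then $\chi(FP^2)\in\mathbb C[z]$ has degree $\le m$, hence lies in $\mathbb Cz^m+R_{<m}$. The leading terms of $w\chi(FP)$ and $w^2\chi(F)$ are multiples of $wz^{i+1-l}=e_1$ and $w^2z^{i-l}=e_2$. So, modulo $\mathbb Cz^m+R_{<m}$, the $\chi$-part of $\tau_F$ equals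
$$(-\nu)^l\Bigl[\theta^{-i-2}\tbinom{i+1}le_1+\theta^{-i-1}\tbinom ile_2\Bigr].$$

*Result.* By Step 4, $z^m$ and $w^m$ are available. So the following elements of $R_m$ are available:
$$\tau^{(0)}=-\gamma(\theta zw^{m-1}+z^2w^{m-2})+\theta^{-m}e_1+\theta^{1-m}e_2\qquad(i=m-2),$$
$$\tau^{(1)}=-\nu\bigl[\gamma zw^{m-1}+m\theta^{-m-1}e_1+(m-1)\theta^{-m}e_2\bigr]\qquad(i=m-1),$$
$$\tau^{(2)}=\nu^2\Bigl[\theta^{-m-2}\tbinom{m+1}2e_1+\theta^{-m-1}\tbinom m2e_2\Bigr]\qquad(i=m;\ \text{only if }\sigma\ge3).$$
The factors $\nu$ and $\nu^2$ show the role of the hypothesis $\nu\ne0$: for $\nu=0$ two of the three elements vanish. For $m=2$, $\sigma=2$, $l=1$ we recover the $zw$-coefficient $-\nu(\gamma+2\theta^{-3})$ found above, since then $zw^{m-1}=e_1$.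

## 7. Linear algebra in $R_m$

**Step 7: (1) for $m\ge2$.** This step checks that $z^m$, $w^m$ and the elements $\tau^{(l)}$ span $R_m$. We reduce powers of $w$ by $w^3=\gamma z^3$. There are three residue classes.

*The case $m=3s+1$, $s\ge1$.* Here $w^m=\gamma^se_1$ and $zw^{m-1}=\gamma^sz^m$. So $z^m$ and $e_1$ are available. In $\tau^{(1)}$ the coefficient of $e_2$ is $-\nu(m-1)\theta^{-m}\ne0$. So $e_2$ is available.

*The case $m=3s+2$, $s\ge0$.* Here $w^m=\gamma^se_2$ and $zw^{m-1}=\gamma^se_1$. So $z^m$ and $e_2$ are available. In $\tau^{(1)}$ the coefficient of $e_1$ is $-\nu(\gamma^{s+1}+m\theta^{-m-1})$. As $|\gamma|=|\theta|=1$, its modulus is at least $|\nu|(m-1)>0$. So $e_1$ is available.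

*The case $m=3s$, $s\ge1$.* Here $w^m=\gamma^sz^m$, so Step 4 gives only one dimension, and we need two of the $\tau^{(l)}$. We have $zw^{m-1}=\gamma^{s-1}e_2$ and $z^2w^{m-2}=\gamma^{s-1}e_1$. Hence
$$\tau^{(1)}=-\nu\bigl[m\theta^{-m-1}e_1+(\gamma^s+(m-1)\theta^{-m})e_2\bigr],$$
$$\tau^{(2)}=\tfrac m2\nu^2\theta^{-m-2}\bigl[(m+1)e_1+\theta(m-1)e_2\bigr],\qquad\tau^{(0)}=(\theta^{-m}-\gamma^s)(e_1+\theta e_2).$$

If $\sigma\ge3$, use $\tau^{(1)}$ and $\tau^{(2)}$. The determinant of the bracketed coefficient vectors is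
$$m(m-1)\theta^{-m}-(m+1)\bigl(\gamma^s+(m-1)\theta^{-m}\bigr)=-\bigl[(m-1)\theta^{-m}+(m+1)\gamma^s\bigr],$$
of modulus at least $(m+1)-(m-1)=2$.

If $\gamma$ is not a root of unity, use $\tau^{(0)}$ and $\tau^{(1)}$. The factor $\theta^{-m}-\gamma^s$ is non-zero, because $\gamma^s\theta^m=\gamma^{s+3s\sigma}=\gamma^{s(1+3\sigma)}\ne1$. The determinant of $(1,\theta)$ and $(m\theta^{-m-1},\ \gamma^s+(m-1)\theta^{-m})$ is
$$\gamma^s+(m-1)\theta^{-m}-m\theta^{-m}=\gamma^s-\theta^{-m}\ne0 .$$
In both situations $e_1$ and $e_2$ are available.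

So (1) holds for all $m$, hence $\mathcal I=R$, and Step 3 gives $\mathbb C[z,w]=\psi\,\mathbb C[z,w]+M_k$. By Lemma 5, $(\psi,k)$ is good. This proves Theorem 1, and with instance (a) the conjecture is disproved. $\blacksquare$

## 8. Unbounded excess: substitution, multiplication, more variables

We prove Theorem 2 from instance (b). Let $\psi^0(z,w)$ be that polynomial. By Theorem 1 and Lemma 5, $\mathbb C[z,w]=\psi^0\,\mathbb C[z,w]+M_7$, and $\deg\psi^0=15$.

**Step 1: substitution multiplies the excess.** We claim: if $\mathbb C[z,w]=\psi\,\mathbb C[z,w]+M_k$ and $s\ge1$, then $\mathbb C[z,w]=\psi(z^s,w^s)\,\mathbb C[z,w]+M_{sk}$. Sort the monomials of $f$ by exponents modulo $s$: $f=\sum_{0\le a,b<s}z^aw^bf_{ab}(z^s,w^s)$. Write $f_{ab}=\psi q_{ab}+h_{ab}$ with $h_{ab}\in M_k$. Then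
$$f=\psi(z^s,w^s)\sum z^aw^bq_{ab}(z^s,w^s)+\sum z^aw^bh_{ab}(z^s,w^s).$$
A monomial of the last sum is $z^{a+si}w^{b+sj}$ with, say, $i\le k-1$, and then $a+si\le(s-1)+s(k-1)=sk-1$. The case $j\le k-1$ is the same. So the last sum is in $M_{sk}$. If $\psi$ is real, so is $\psi(z^s,\bar z^s)$. The degree is multiplied by $s$.

**Step 2: multiplication adjusts $k$.** We claim: if $\mathbb C[z,w]=\psi\,\mathbb C[z,w]+M_k$ and $j\ge0$, then $\mathbb C[z,w]=(zw)^j\psi\,\mathbb C[z,w]+M_{k+j}$. Write $f=f_0+(zw)^jf_1$, where $f_0$ collects the monomials with $\min(a,b)<j$, and $f_1=\psi q+h$ with $h\in M_k$. Then $f=(zw)^j\psi q+\bigl((zw)^jh+f_0\bigr)$, and the bracket lies in $M_{k+j}$.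

**Step 3: two variables.** For $k\ge7$ put $s=\lfloor k/7\rfloor$ and $\psi=(zw)^{k-7s}\psi^0(z^s,w^s)$. By Steps 1 and 2 and Lemma 5, $(\psi,k)$ is good. Its degree is $2(k-7s)+15s=2k+s$.

**Step 4: the same $\psi$ in $n$ variables.** We show that a good pair in $x_1,x_2$ stays good in $x_1,\dots,x_n$. Let $y=(x_3,\dots,x_n)$ and $\Delta=\Delta_2+\Delta_y$, with $\Delta_2$ the Laplacian in $x_1,x_2$. By Lemma 4, $q\mapsto\Delta_2^k(\psi q)$ is onto on $\mathbb R[x_1,x_2]$. The operators $\Delta_2,\Delta_y$ commute and $\psi$ does not depend on $y$, so for $q\in\mathbb R[x_1,x_2,y]$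
$$\Delta^k(\psi q)=\Delta_2^k(\psi q)+\sum_{j\ge1}\binom kj\Delta_2^{k-j}(\psi\,\Delta_y^jq).$$
Given $u$ of $y$-degree $D$, choose, coefficient by coefficient in $y$, a polynomial $q$ of $y$-degree $\le D$ with $\Delta_2^k(\psi q)=u$. Then $u-\Delta^k(\psi q)$ has $y$-degree $\le D-2$. By induction on $D$, $q\mapsto\Delta^k(\psi q)$ is onto $\mathbb R[x_1,\dots,x_n]$. By Lemma 4, $(\psi,k)$ is good in $n$ variables. $\blacksquare$

## 9. Two variables, $k=1$: branches at infinity and the group $\Gamma$

We prove Theorem 3(C). Suppose $n=2$, $(\psi,1)$ is good and $d=\deg\psi\ge3$. We look for a contradiction.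

**Step 1: the leading form has $d$ distinct real lines.** This step uses (B) to put $\psi$ in a convenient shape. A real binary form is a product of real linear forms and definite quadratic forms. By (B) with $k=1$ (where $d\ge 3>2k$), $\psi_d$ has no non-negative factor of degree $\ge2$. So it has no definite quadratic factor and no repeated linear factor. A real linear form is $cz+\bar cw=\bar c(w-\zeta z)$ with $\zeta=-c/\bar c$, $|\zeta|=1$, and non-proportional forms give different $\zeta$. So, up to a constant, $\psi_d=\prod_{i=1}^d(w-\zeta_iz)$ with distinct $\zeta_i$, $|\zeta_i|=1$.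

**Step 2: branches at infinity.** This step replaces functions on the curve $\psi=0$ by $d$ Laurent series. Put $w=zU$ and $S=1/z$. Then $S^d\psi(z,zU)=\sum_jS^j\psi_{d-j}(1,U)$, where $\psi_{d-j}$ is the homogeneous part of degree $d-j$. At $S=0$ this is a constant times $\prod(U-\zeta_i)$, with simple roots. By Hensel's lemma there are roots $U_i\in\mathbb C[[S]]$ with $U_i(0)=\zeta_i$, and so $\psi(z,w)=0$ has $d$ solutions
$$w_i(z)=\zeta_iz+c_i+O(1/z)\in\mathbb C((1/z)).$$

**Step 3: the filtration of $A$.** This step relates degree to growth on the branches. Let $A=\mathbb C[z,w]/(\psi)$ and let $A_{\le m}$ be the image of the polynomials of degree $\le m$. The multiples of $\psi$ of degree $\le m$ are $\psi$ times the polynomials of degree $\le m-d$, so for $m\ge d$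
$$\dim A_{\le m}=\binom{m+2}2-\binom{m-d+2}2=dm+\frac{3d-d^2}2 .$$
Let $m\ge0$. We claim: $f(z,w_i(z))=O(z^m)$ for all $i$ if and only if the class of $f$ lies in $A_{\le m}$. The direction "if" is clear. For the other, suppose $\deg f=N>m$. The coefficient of $z^N$ in $f(z,w_i(z))$ is $f_N(1,\zeta_i)$, where $f_N$ is the leading form. So $f_N(1,\zeta_i)=0$ for all $i$, hence $\psi_d$ divides $f_N$, and subtracting $\psi f_N/\psi_d$ lowers the degree without changing the class in $A$. Repeat until the degree is $\le m$.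

By Lemma 5 and $M_1=\mathbb C[z]+\mathbb C[w]$, the hypothesis says $A=\mathbb C[z]+\mathbb C[w]$. If every element of $A_{\le m}$ were $a(z)+b(w)$ with degrees at most $m$ plus a constant, we would have dimension about $2m$ against $dm$, a contradiction. The difficulty is that the degrees of $a$ and $b$ may be much larger than $m$, with cancellation on the curve. The next steps control this.

**Step 4: the group $\Gamma$.** This step turns the cancellation into a condition on $b$ alone. The formal series $\eta w+\sum_{j\ge0}c_jw^{-j}$ with $\eta\ne0$ form a group under composition: in the variable $1/w$ they become the power series without constant term and with non-zero linear term. Call $\eta$ the multiplier. It is multiplicative under composition. Composition with such a series preserves the degree in $w$ of Laurent series in $1/w$. Let $\phi_{ij}=w_j\circ w_i^{-1}$, an element with multiplier $\zeta_j/\zeta_i$, and let $\Gamma$ be the group generated by all $\phi_{ij}$. For example, for $\psi=w^3-\gamma z^3$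 (up to a constant) we have $w_i=\zeta_iz$, the $\phi_{ij}$ are multiplications by cube roots of unity, and $\Gamma$ has order $3$.

Let $a(z)+b(w)\in A_{\le m}$ with $N=\max(\deg a,\deg b)>m\ge0$. Comparing coefficients of $z^N$ in $a(z)+b(w_i(z))=O(z^m)$ gives $a_N+b_N\zeta_i^N=0$ for all $i$. So $b_N\ne0$, since otherwise $a_N=b_N=0$. Subtracting for two indices, $b(w_i)-b(w_j)=O(z^m)$, and substituting $z=w_i^{-1}(w)$, $b-b\circ\phi_{ij}=O(w^m)$. If this holds for $\phi$ and $\phi'$, then
$$b-b\circ\phi\circ\phi'=(b-b\circ\phi')+(b-b\circ\phi)\circ\phi'=O(w^m).$$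
Since $\phi_{ij}^{-1}=\phi_{ji}$, we get
$$b-b\circ\phi=O(w^m)\qquad\text{for all }\phi\in\Gamma.\tag{9}$$

**Step 5: $\Gamma$ has an element $\phi$ of infinite order.** In this case we bound the degrees and count. Let $\eta$ be the multiplier of $\phi$.

If $\eta$ is not a root of unity, then for $a,b,N$ as in Step 4, $b-b\circ\phi=b_N(1-\eta^N)w^N+\cdots$ with non-zero leading coefficient and $N>m$, contradicting (9). So no such $N$ exists: every representation has degrees $\le m$.

If $\eta^e=1$ with $e\ge1$, then $\phi^e\ne w$ has multiplier $1$, so $\phi^e=w+cw^{-r}+\cdots$ with $c\ne0$, $r\ge0$. By Taylor expansion $b\circ\phi^e-b=b'(w)(cw^{-r}+\cdots)+\cdots=Nb_Nc\,w^{N-1-r}+\cdots$, where the terms from higher derivatives have smaller degree. By (9), $N\le m+r+1$.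

In both cases there is a constant $s'\ge0$, independent of $m$, such that every element of $A_{\le m}$ is $a(z)+b(w)$ with $\deg a,\deg b\le m+s'$. Such sums form a space of dimension $\le2(m+s')+1$, because the constants are counted once. So $dm+\frac{3d-d^2}2\le2(m+s')+1$ for all large $m$, contradicting $d\ge3$.

**Step 6: all elements of $\Gamma$ have finite order.** In this case we find an invariant and count ranks. A series $w+cw^{-r}+\cdots$ with $c\ne0$ has $j$-th iterate $w+jcw^{-r}+\cdots$ (induct on $j$), so it has infinite order. Hence the only element of $\Gamma$ with multiplier $1$ is the identity, and the multiplier map $\Gamma\to\mathbb C^*$ is injective. Its image is finitely generated and consists of roots of unity, so it is finite. Let $e$ be the order of $\Gamma$.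

Put $B(w)=\prod_{\phi\in\Gamma}\phi(w)$, a Laurent series in $1/w$ of degree $e$. It satisfies $B\circ\phi=B$ for all $\phi\in\Gamma$. Since $w_j=\phi_{ij}\circ w_i$, the series $C(z):=B(w_i(z))$ does not depend on $i$. It also has degree $e$. Let $b(w)$ and $a(z)$ be the polynomial parts of $B$ and $C$. Both have degree $e$, and
$$b(w_i(z))-a(z)=O(1/z)\qquad\text{for all }i.$$
By Step 3 with $m=0$, $b(w)-a(z)$ is a constant in $A$. This constant is $O(1/z)$, hence $0$. So $b(w)=a(z)$ in $A$. (In the example $w^3-\gamma z^3$ one finds $b=w^3$ and $a=\gamma z^3$.)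

Now $\mathbb C[z]$ is generated over $\mathbb C[a(z)]$ by $1,z,\dots,z^{e-1}$, and $\mathbb C[w]$ over $\mathbb C[b(w)]$ by $1,w,\dots,w^{e-1}$. Since $b(w)=a(z)$ in $A$, the module $A=\mathbb C[z]+\mathbb C[w]$ is generated over $\mathbb C[a]$ by the $2e-1$ elements $1,z,\dots,z^{e-1},w,\dots,w^{e-1}$. On the other hand, $\psi$ has degree $d$ in $w$, and the coefficient of $w^d$ is a non-zero constant. So $A$ is free of rank $d$ over $\mathbb C[z]$, and $\mathbb C[z]$ is free of rank $e$ over $\mathbb C[a]$. Hence $A$ is free of rank $de$ over $\mathbb C[a]$, and a generating set has at least $de$ elements. But $de\ge3e>2e-1$, a contradiction. $\blacksquare$
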